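# Braidors in an annulus and Drinfeld associators

## 1. The braid relation in degree two

Fix a nonzero commutative associative $\mathbb Q$-algebra $A$ and an invertible $\mu\in A$. Let $\mathfrak t_{\{1,2,3\}}$ be the graded Lie algebra over $A$ generated in degree one by $t_{12},t_{13},t_{23}$ (with $t_{ij}=t_{ji}$), subject to
$$[t_{12},t_{13}+t_{23}]=0,\qquad [t_{23},t_{12}+t_{13}]=0,\qquad [t_{13},t_{12}+t_{23}]=0 .$$
The relations say exactly that $c=t_{12}+t_{13}+t_{23}$ commutes with all three generators. Using $c,t_{12},t_{23}$ as generators instead, we see that $\mathfrak t_{\{1,2,3\}}$ is the product of the abelian Lie algebra $Ac$ and the free Lie algebra on $t_{12},t_{23}$. In degree two it is therefore free of rank one, spanned by $\omega=[t_{12},t_{23}]$. Write $\omega^{a,b,c}=[t_{ab},t_{bc}]$. The relations give $[t_{12},t_{13}]=-\omega$ and $[t_{13},t_{23}]=-\omega$, hence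
$$\omega^{1,2,3}=\omega^{2,3,1}=\omega^{3,1,2}=\omega,\qquad \omega^{2,1,3}=\omega^{1,3,2}=\omega^{3,2,1}=-\omega .$$

We work with formal exponentials of series of elements of positive degree, multiplied by the Baker–Campbell–Hausdorff (BCH) formula. In this section only its beginning matters:
$$\log(e^{x_1}\cdots e^{x_m})=\sum_i x_i+\tfrac12\sum_{i<j}[x_i,x_j]+(\text{brackets of at least three of the }x_i).$$

Put $e_{ij}=e^{\mu t_{ij}/2}$. Permutations act on labels, and we multiply pairs by $(x\,\pi)(y\,\rho)=x\,\pi(y)\,\pi\rho$. A crossing of neighboring strands suggests the element $s_i=e_{i,i+1}\,(i\ \,i{+}1)$. Do $s_1,s_2$ satisfy the braid relation? We find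
$$s_1s_2s_1=e_{12}e_{13}e_{23}\,(1\,3),\qquad s_2s_1s_2=e_{23}e_{13}e_{12}\,(1\,3).$$
In degree two, the logarithm of $e_{12}e_{13}e_{23}$ is $\frac{\mu^2}8([t_{12},t_{13}]+[t_{12},t_{23}]+[t_{13},t_{23}])=\frac{\mu^2}8(-1+1-1)\,\omega=-\frac{\mu^2}8\omega$. For the reversed product it is $+\frac{\mu^2}8\omega$. So the braid relation fails, by $\frac{\mu^2}{4}\omega\neq0$.

**First repair: put a pole to the left of the strands.** Add a label $0$ that is never permuted, and correct the $i$-th crossing by a factor $B$ that sees three things: everything to the left of strand $i$ lumped together, strand $i$, and strand $i+1$. So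
$$S_1=B^{0,1,2}e_{12}(1\,2),\qquad S_2=B^{01,2,3}e_{23}(2\,3),\qquad B^{0,1,2}=\exp(\lambda\,\omega^{0,1,2}+\cdots).$$
Lumping $0$ and $1$ means replacing $t_{0j}$ by $t_{0j}+t_{1j}$, so for instance $\omega^{01,2,3}=[t_{02}+t_{12},t_{23}]=\omega^{0,2,3}+\omega^{1,2,3}$. The relation $S_1S_2S_1=S_2S_1S_2$ becomes
$$B^{0,1,2}e_{12}\,B^{02,1,3}e_{13}\,B^{0,2,3}e_{23}=B^{01,2,3}e_{23}\,B^{0,1,3}e_{13}\,B^{03,1,2}e_{12}.$$
In degree two the difference of the two sides is
$$\lambda\bigl(\omega^{0,1,2}+\omega^{0,1,3}+\omega^{2,1,3}+\omega^{0,2,3}-\omega^{0,2,3}-\omega^{1,2,3}-\omega^{0,1,3}-\omega^{0,1,2}-\omega^{3,1,2}\bigr)-\tfrac{\mu^2}4\omega=-\bigl(3\lambda+\tfrac{\mu^2}4\bigr)\omega .$$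
(Setting all $t_{0j}=0$ shows that $\omega=\omega^{1,2,3}$ is still nonzero with four labels.) So $\lambda=-\mu^2/12$ is forced, and it works to this order.

**Second repair: use brackets on the strands.** Here the correction is a reassociation factor $\Phi=\exp(\nu\,\omega+\cdots)$, subject to a hexagon equation
$$e^{\mu(t_{13}+t_{23})/2}=\Phi^{1,2,3}\,e_{23}\,(\Phi^{1,3,2})^{-1}\,e_{13}\,\Phi^{3,1,2}.$$
In degree two the left side has logarithm $0$ and the right side has $\nu(1+1+1)\,\omega+\frac{\mu^2}{8}[t_{23},t_{13}]=(3\nu+\frac{\mu^2}8)\,\omega$. So $\nu=-\mu^2/24$.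

The two repairs agree. A bracketed calculus produces a pole calculus: to cross strands $1$ and $2$ in $((0\,1)\,2)$, reassociate, cross, and reassociate back. This gives $\Phi^{0,1,2}e_{12}(1\,2)(\Phi^{0,1,2})^{-1}=\Phi^{0,1,2}e_{12}(\Phi^{0,2,1})^{-1}(1\,2)$, and comparing with $S_1=B^{0,1,2}e_{12}(1\,2)$,
$$B=\Phi^{0,1,2}\,e_{12}\,(\Phi^{0,2,1})^{-1}e_{12}^{-1},$$
whose degree-two logarithm is $\nu(\omega^{0,1,2}-\omega^{0,2,1})=2\nu\,\omega^{0,1,2}$. Indeed $2\nu=\lambda$.

Does this persist in all degrees? Does every $B$ that makes the annular braid relations hold come from a $\Phi$ satisfying the associator equations, and from only one? Those equations include the pentagon, which has five factors and four labels, whereas $B$ is only asked to satisfy braid relations. The answer is yes.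

## 2. Associators, braidors, and the map between them

**Definition (Drinfeld–Kohno algebras).** For a finite set $L$, $\mathfrak t_L$ is the graded Lie algebra over $A$ with degree-one generators $t_{ij}=t_{ji}$ ($i\neq j\in L$) and relations
- $[t_{ij},t_{kl}]=0$ if $\{i,j\}\cap\{k,l\}=\emptyset$;
- $[t_{ij},t_{ik}+t_{jk}]=0$ for distinct $i,j,k$.

Its degree completion is $\widehat{\mathfrak t}_L$, and $\exp\widehat{\mathfrak t}_L$ is the group with the BCH product. We write $\mathfrak t_{n+1}=\mathfrak t_{\{0,1,\dots,n\}}$. There are no relations in degree one, so the $t_{ij}$ are linearly independent. A degree-preserving Lie map $f$ induces a group map $e^x\mapsto e^{f(x)}$. We write $\mathrm{Ad}(g)h=ghg^{-1}$, and $\mathrm{Ad}(e^x)y=e^{\mathrm{ad}\,x}y$ for $y$ in the Lie algebra.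

**Definition (cabling).** Let $\varphi\in\exp\widehat{\mathfrak t}_{\{a,b,c\}}$ and let $I,J,K\subset L$ be disjoint and nonempty. Then $\varphi^{I,J,K}\in\exp\widehat{\mathfrak t}_L$ is the image of $\varphi$ under the Lie map
$$t_{ab}\mapsto\sum_{i\in I,\,j\in J}t_{ij},\qquad t_{ac}\mapsto\sum_{i\in I,\,k\in K}t_{ik},\qquad t_{bc}\mapsto\sum_{j\in J,\,k\in K}t_{jk}.$$
Singletons are written by their element and unions by juxtaposition; the same notation is used for four-label elements. For example, $\varphi^{01,2,3}$ comes from $t_{ab}\mapsto t_{02}+t_{12}$, $t_{ac}\mapsto t_{03}+t_{13}$, $t_{bc}\mapsto t_{23}$. (That this is a Lie map is Lemma 3.)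

**Definition (the groups $G_n$).** $S_n$ acts on $\mathfrak t_{n+1}$ by $\pi(t_{ij})=t_{\pi(i)\pi(j)}$, where $\pi$ permutes $1,\dots,n$ and fixes $0$. Then $G_n=\exp\widehat{\mathfrak t}_{n+1}\rtimes S_n$, with product $(x\,\pi)(y\,\rho)=x\,\pi(y)\,\pi\rho$ and $(\pi\rho)(i)=\pi(\rho(i))$. For example, $(e_{12}\,(1\,2))^2=e_{12}e_{12}=e^{\mu t_{12}}$.

**Definition (associators).** Let $\mathbf{PaB}$ and $\mathbf{PaCD}$ be the operads of parenthesized braids and of parenthesized chord diagrams (over $A$), with hats for completions. By the standard correspondence, an operad isomorphism $Z:\widehat{\mathbf{PaB}}\to\widehat{\mathbf{PaCD}}$ is the same as a pair $(\mu,\Phi)$ with $\mu\in A^\times$ and $\Phi\in\exp\widehat{\mathfrak t}_{\{1,2,3\}}$ satisfying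
$$\Phi^{12,3,4}\,\Phi^{1,2,34}=\Phi^{1,2,3}\,\Phi^{1,23,4}\,\Phi^{2,3,4},\tag{Pent}$$
$$e^{\mu(t_{13}+t_{23})/2}=\Phi^{1,2,3}\,e^{\mu t_{23}/2}\,(\Phi^{1,3,2})^{-1}\,e^{\mu t_{13}/2}\,\Phi^{3,1,2},\tag{H1}$$
$$e^{\mu(t_{12}+t_{13})/2}=(\Phi^{1,2,3})^{-1}\,e^{\mu t_{12}/2}\,\Phi^{2,1,3}\,e^{\mu t_{13}/2}\,(\Phi^{2,3,1})^{-1}.\tag{H2}$$
Under this correspondence the reassociation $((XY)Z)\to(X(YZ))$ goes to $\Phi^{X,Y,Z}$, the crossing of adjacent blocks $Y,Z$ goes to $e^{\mu t_{Y,Z}/2}$ times the block swap, and morphisms compose left to right in the convention above. The set of these pairs is $\mathrm{Iso}(\widehat{\mathbf{PaB}},\widehat{\mathbf{PaCD}})$. We use only the three equations. Section 1 computed that (H1) forces the coefficient $-\mu^2/24$ of $\omega$ when $\log\Phi$ has no degree-one part.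

**Definition (annular braids).** $B_{1,n}$ is the group of $n$-strand braids in an annulus, that is, $\{b\in B_{n+1}:\text{strand }0\text{ ends in position }0\}$. It has generators $\tau$ (strand $1$ making a full turn around strand $0$) and $\sigma_1,\dots,\sigma_{n-1}$, and relations
- the braid relations among the $\sigma_i$;
- $\sigma_i\sigma_j=\sigma_j\sigma_i$ for $|i-j|\ge2$;
- $\tau\sigma_i=\sigma_i\tau$ for $i\ge2$;
- $\tau\sigma_1\tau\sigma_1=\sigma_1\tau\sigma_1\tau$.

For example, $B_{1,2}$ is generated by $\tau,\sigma_1$ with the last relation alone.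

**Definition (braidors).** A braidor is a pair $(\mu,B)$ with $\mu\in A^\times$ and $B\in\exp\widehat{\mathfrak t}_{\{0,1,2\}}$, $B=\exp(b)$ with $b$ of degree $\ge2$, such that for every $n\ge2$ the assignment
$$\tau\mapsto e^{\mu t_{01}},\qquad \sigma_i\mapsto B^{\{0,1,\dots,i-1\},\,i,\,i+1}\,e^{\mu t_{i,i+1}/2}\,(i\ \,i{+}1)\quad(1\le i\le n-1)\tag{1}$$
extends to a group homomorphism $B_{1,n}\to G_n$; the slots of $B$ are $0,1,2$. $\mathrm{BRAID}$ is the set of braidors. Section 1 shows that a braidor has $b=-\frac{\mu^2}{12}\,\omega^{0,1,2}$ plus terms of degree $\ge3$.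

The map in question is
$$C:\mathrm{Iso}(\widehat{\mathbf{PaB}},\widehat{\mathbf{PaCD}})\to\mathrm{BRAID},\qquad C(\mu,\Phi)=\bigl(\mu,\ \Phi^{0,1,2}\,e^{\mu t_{12}/2}\,(\Phi^{0,2,1})^{-1}\,e^{-\mu t_{12}/2}\bigr).$$
It takes the image under $Z$ of the annular generator $\sigma_1$ at $((0\,1)\,2)$ and removes the factor $e^{\mu t_{12}/2}(1\,2)$. It is known that $C$ takes values in $\mathrm{BRAID}$ and is injective; both facts are reproved below. The problem, posed in the note at http://www.math.toronto.edu/tens/notebook/talks/2016/11/Geneva/braidors.pdf, is whether $C$ is a bijection for every $A$.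

Write $e_{ij}=e^{\mu t_{ij}/2}$. Let $E_L\subset\exp\widehat{\mathfrak t}_L$ be the set of $\exp(x)$ with $x$ of degree $\ge2$. By BCH, taking the degree-one part of the logarithm is a homomorphism to an additive group, and $E_L$ is its kernel, hence a normal subgroup. For example, $e^{t_{01}}e^{t_{02}}e^{-t_{01}-t_{02}}\in E_{\{0,1,2\}}$. For $\mu\in A$ let $\mathrm{Ass}_\mu$ be the set of $\Phi\in\exp\widehat{\mathfrak t}_{\{1,2,3\}}$ satisfying (Pent), (H1), (H2).

**Theorem 1.** For every nonzero commutative associative $\mathbb Q$-algebra $A$, the map $C$ is a bijection. If $(\mu,B)\in\mathrm{BRAID}$, its unique preimage is $(\mu,\Phi)$, where $\Phi$ is determined by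
$$\Phi^{2,0,1}=e_{02}^{-1}\,e_{12}^{-1}\,(B^{0,1,2})^{-1}\,e^{\mu(t_{02}+t_{12})/2}.$$

**Theorem 2.** Let $\mu\in A$ be a non-zero-divisor and let $B\in\exp\widehat{\mathfrak t}_{\{0,1,2\}}$ be arbitrary (no condition on degree one). The following are equivalent:
1. the assignment (1) extends to a homomorphism $B_{1,3}\to G_3$;
2. it extends to a homomorphism $B_{1,n}\to G_n$ for all $n\ge2$;
3. there are $\alpha\in A$ and $\Phi\in\mathrm{Ass}_\mu$ with $B=e^{\alpha t_{01}}\,\Phi^{0,1,2}\,e_{12}\,(\Phi^{0,2,1})^{-1}\,e^{-\alpha t_{02}}\,e_{12}^{-1}$.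

In (3) the pair $(\alpha,\Phi)$ is unique, and $B\in E_{\{0,1,2\}}$ if and only if $\alpha=0$. So without the degree condition the solution set for $\mu$ is $A\times\mathrm{Ass}_\mu$, and the case $n=3$ alone suffices.

## 3. Cabling, deletion, and the centralizer of $t_{ij}$

Every argument below eventually asks which elements commute with some $t_{ij}$. This section answers that.

**Lemma 3.** Let $I_1,\dots,I_m\subset L$ be disjoint nonempty blocks and $k\in L$.
(a) $t_{pq}\mapsto T_{pq}:=\sum_{i\in I_p,\,j\in I_q}t_{ij}$ defines a Lie map $\mathfrak t_{\{1,\dots,m\}}\to\mathfrak t_L$. If $i\ne j$ lie in one block, $t_{ij}$ commutes with its image.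
(b) $t_{kj}\mapsto0$, and $t_{ij}\mapsto t_{ij}$ for $i,j\neq k$, defines a Lie map $\mathfrak t_L\to\mathfrak t_{L\setminus k}$ ("deleting $k$"). Hence $\mathfrak t_I\subset\mathfrak t_L$ for $I\subset L$.
(c) $c_L=\sum_{\{i,j\}\subset L}t_{ij}$ is central in $\mathfrak t_L$.

*Proof.* (a) If $\{p,q\}\cap\{r,s\}=\emptyset$, all terms of $T_{pq}$ and $T_{rs}$ have disjoint labels, so they commute. For distinct $p,q,r$, $i\in I_p$, $j\in I_q$, $k\in I_r$, only $t_{ik}$ and $t_{jk}$ among the summands $t_{i'k}$ ($i'\in I_p$) and $t_{j'k}$ ($j'\in I_q$) meet $\{i,j\}$. Thus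
$$\Bigl[t_{ij},\ \sum_{i'\in I_p}t_{i'k}+\sum_{j'\in I_q}t_{j'k}\Bigr]=[t_{ij},t_{ik}+t_{jk}]=0,$$
and summing over $i,j,k$ gives $[T_{pq},T_{pr}+T_{qr}]=0$. If $i,j\in I_p$, then for $k\notin I_p$ we have $[t_{ij},\sum_{l\in I_p}t_{lk}]=[t_{ij},t_{ik}+t_{jk}]=0$, so $t_{ij}$ commutes with every $T_{pq}$. It commutes with $T_{qr}$ for $q,r\ne p$ because the labels are disjoint.

(b) A defining relation not involving $k$ is kept. In $[t_{ij},t_{ik}+t_{jk}]=0$ the second entry goes to $0$; in $[t_{ik},t_{ij}+t_{kj}]=0$ the first does; in $[t_{ij},t_{kl}]=0$ the second does. Starting from $\mathfrak t_I\to\mathfrak t_L$ and deleting all labels outside $I$ we get the identity of $\mathfrak t_I$, so $\mathfrak t_I\to\mathfrak t_L$ is injective.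

(c) $[t_{ij},c_L]=\sum_{k\ne i,j}[t_{ij},t_{ik}+t_{jk}]=0$, the remaining terms being $t_{ij}$ itself or having disjoint labels. $\square$

Cabling is compatible with bijections of labels: $\theta(\varphi^{I,J,K})=\varphi^{\theta I,\theta J,\theta K}$. An instance of (a) or (c) used constantly is that $t_{ac}+t_{bc}$ commutes with $t_{ab}$.

**Lemma 4.** The kernel of deleting $k$ is the free Lie algebra on $\{t_{ki}\}_{i\ne k}$.

*Proof.* We build a model of $\mathfrak t_L$ in which the kernel is visibly free. Let $F$ be the free Lie algebra on $x_i$, $i\in L\setminus k$. Define derivations $D_{ij}=D_{ji}$ of $F$ by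
$$D_{ij}x_i=[x_i,x_j],\qquad D_{ij}x_j=[x_j,x_i],\qquad D_{ij}x_l=0\ (l\ne i,j).$$
*The $D_{ij}$ satisfy the relations of $\mathfrak t_{L\setminus k}$.* If $\{i,j\}\cap\{m,l\}=\emptyset$, then $D_{ij}$ and $D_{ml}$ each kill the subalgebra on the two generators that the other moves, so both composites vanish on all generators and $[D_{ij},D_{ml}]=0$. For distinct $i,j,l$ let $D=D_{il}+D_{jl}$, so $Dx_i=[x_i,x_l]$, $Dx_j=[x_j,x_l]$, $Dx_l=[x_l,x_i+x_j]$. By the Jacobi identity
$$DD_{ij}x_i=[[x_i,x_l],x_j]+[x_i,[x_j,x_l]]=[[x_i,x_j],x_l]=D_{ij}[x_i,x_l]=D_{ij}Dx_i,$$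
and the same with $i,j$ exchanged. Also $D_{ij}Dx_l=[x_l,D_{ij}(x_i+x_j)]=0=DD_{ij}x_l$, and both composites kill the other generators. So $[D_{ij},D]=0$.

Hence $\mathfrak t_{L\setminus k}$ acts on $F$ by derivations, $t_{ij}$ acting as $D_{ij}$, and $F\rtimes\mathfrak t_{L\setminus k}$ is defined.

*It is isomorphic to $\mathfrak t_L$.* Send $t_{ki}\mapsto x_i$ and $t_{ij}\mapsto t_{ij}$. The relations of $\mathfrak t_L$ involving $k$ hold in $F\rtimes\mathfrak t_{L\setminus k}$: $[t_{jl},x_i]=D_{jl}x_i=0$ for $i\ne j,l$; $[t_{ij},x_i+x_j]=D_{ij}(x_i+x_j)=0$; and $[x_i,t_{ij}+x_j]=-D_{ij}x_i+[x_i,x_j]=0$. In the other direction send $x_i\mapsto t_{ki}$, $t_{ij}\mapsto t_{ij}$. This is a Lie map on $F$ and on $\mathfrak t_{L\setminus k}$, and one must check that the bracket $[t_{ij},x_l]=D_{ij}x_l$ is respected; it suffices to do this on generators. For $l\ne i,j$ both sides are $0$. For $l=i$, the relation $[t_{ki},t_{ij}+t_{kj}]=0$ in $\mathfrak t_L$ gives $[t_{ij},t_{ki}]=[t_{ki},t_{kj}]$,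 as required, and likewise for $l=j$. The two maps are mutually inverse, and deleting $k$ becomes the projection to $\mathfrak t_{L\setminus k}$, with kernel $F$. $\square$

For $L=\{1,2,3\}$ and $k=3$: the kernel is free on $t_{13},t_{23}$, and $t_{12}$ acts by $t_{13}\mapsto[t_{13},t_{23}]$, $t_{23}\mapsto[t_{23},t_{13}]$.

**Lemma 5.** In a free Lie algebra over $A$, the centralizer of a generator $x$ is $Ax$.

*Proof.* Over $\mathbb Q$ the free Lie algebra embeds in the free associative algebra; tensoring with $A$ keeps this an embedding. Since $x$ is homogeneous we may take $f$ homogeneous of degree $d\ge1$ with $xf=fx$. Every word in $xf$ begins with $x$, so every word occurring in $f$ begins with $x$: $f=xf'$. Canceling $x$ on the left in $xxf'=xf'x$ gives $xf'=f'x$. By induction $f=ax^d$ with $a\in A$. Let $d\ge2$. Sending all other generators to $0$ maps the free associative algebra to the commutative ring $A[x]$, which kills every bracket, hence every Lie element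 of degree $\ge2$. But it sends $f$ to $ax^d$. So $a=0$. $\square$

**Lemma 6.** Let $i\ne j\in L$ and let $\kappa:\mathfrak t_{L\setminus j}\to\mathfrak t_L$ be the cabling that replaces $i$ by the block $\{i,j\}$. Then $\kappa$ is injective, and if $x\in\widehat{\mathfrak t}_L$ satisfies $[t_{ij},x]=0$, then $x=\alpha t_{ij}+\kappa(y)$ with $\alpha\in A$, $y\in\widehat{\mathfrak t}_{L\setminus j}$. In particular, the centralizer of $t_{01}$ in $\widehat{\mathfrak t}_{\{0,1,2\}}$ is $At_{01}+A(t_{02}+t_{12})$.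

*Proof.* Deleting $j$ after $\kappa$ is the identity, so $\kappa$ is injective. Let $y$ be the image of $x$ under deleting $j$. Then $x-\kappa(y)$ is in the kernel of deleting $j$, which by Lemma 4 is the completed free Lie algebra on the $t_{jl}$. It commutes with the generator $t_{ji}$, because $x$ does by hypothesis and $\kappa(y)$ does by Lemma 3(a). Lemma 5, applied in each degree, gives $x-\kappa(y)=\alpha t_{ij}$. For $L=\{0,1,2\}$, $i=0$, $j=1$, the algebra $\mathfrak t_{\{0,2\}}=At_{02}$ sits in degree one and $\kappa(t_{02})=t_{02}+t_{12}$, which does commute with $t_{01}$. $\square$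

**Lemma 7.** If $\mu\in A$ is a non-zero-divisor, $x,y\in\widehat{\mathfrak t}_L$, and $e^x,e^{\mu y}$ commute, then $[y,x]=0$.

*Proof.* Put $D=\mu\,\mathrm{ad}\,y$. Since $e^{\mu y}e^xe^{-\mu y}=e^x$, we have $e^Dx=x$, that is, $u(D)Dx=0$ with $u(D)=\sum_{k\ge0}D^k/(k+1)!$. As $D$ raises degree, $u(D)=1+(\text{degree raising})$ is invertible, so $\mu[y,x]=Dx=0$. From the presentation $\mathfrak t_L=\mathfrak t_{L,\mathbb Q}\otimes_{\mathbb Q}A$, so each graded piece is a free $A$-module and multiplication by $\mu$ on it is injective. Hence $[y,x]=0$. $\square$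

## 4. Two relations in $B_{1,3}$ carry everything

Put $T=e^{\mu t_{01}}$, $S_1=B^{0,1,2}e_{12}(1\,2)$, $S_2=B^{01,2,3}e_{23}(2\,3)$.

**Lemma 8.** For any $\mu\in A$ and $B\in\exp\widehat{\mathfrak t}_{\{0,1,2\}}$, conditions (1) and (2) of Theorem 2 are each equivalent to the pair
$$TS_1TS_1=S_1TS_1T,\tag{T}$$
$$S_1S_2S_1=S_2S_1S_2.\tag{R}$$

*Proof.* Condition (2) implies (1), and (1) implies (T) and (R), which are images of relations of $B_{1,3}$. Conversely, assume (T) and (R); we check every relation of $B_{1,n}$ for $n\ge2$.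

- The relation $\tau\sigma_1\tau\sigma_1=\sigma_1\tau\sigma_1\tau$ is (T). It involves only $\mathfrak t_{\{0,1,2\}}\subset\mathfrak t_{n+1}$ and $(1\,2)$, so it means the same in $G_2$, $G_3$ and $G_n$.
- The braid relation for $\sigma_i,\sigma_{i+1}$: the cabling $0\mapsto\{0,\dots,i-1\}$, $1,2,3\mapsto i,i+1,i+2$ is equivariant for the permutations involved, so it induces a homomorphism $G_3\to G_n$. It carries $S_1,S_2$ to the images of $\sigma_i,\sigma_{i+1}$, and (R) to the desired relation.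
- $\sigma_i\sigma_j=\sigma_j\sigma_i$ for $j\ge i+2$: the image of $\sigma_i$ is $x\,(i\ \,i{+}1)$ with $x\in\exp\widehat{\mathfrak t}_{\{0,\dots,i+1\}}$, and $\{0,\dots,i+1\}\subset\{0,\dots,j-1\}$, the first block of $B^{\{0,\dots,j-1\},j,j+1}$. By Lemma 3(a) $x$ commutes with this element; it commutes with $e_{j,j+1}$ (disjoint labels) and is fixed by $(j\ \,j{+}1)$. The permutation $(i\ \,i{+}1)$ only permutes the first block, so it too commutes with the image of $\sigma_j$.
- $\tau\sigma_i=\sigma_i\tau$ for $i\ge2$: the labels $0,1$ lie in the first block, so $t_{01}$ commutes with the image of $\sigma_i$ for the same reasons. $\square$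

What does the smaller relation (T) see? With $B=\exp(\lambda\,\omega^{0,1,2}+\cdots)$, (T) says that $Y=S_1TS_1=B^{0,1,2}e_{12}\,e^{\mu t_{02}}\,B^{0,2,1}e_{12}$ commutes with $e^{\mu t_{01}}$. In degree two, $\log Y$ is $\lambda(\omega^{0,1,2}+\omega^{0,2,1})=0$ plus $\frac{\mu^2}{4}([t_{12},t_{02}]+[t_{02},t_{12}])=0$. So in degree two (T) imposes nothing on $\lambda$; it was (R) that produced $-\mu^2/12$. The two relations carry different information, and the next sections separate it.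

## 5. Solving for $\Phi$: a lossy equation and a lossless one

Given a braidor, the obvious plan is to solve
$$B=\Phi^{0,1,2}\,e_{12}\,(\Phi^{0,2,1})^{-1}e_{12}^{-1}\tag{2}$$
for $\Phi$ degree by degree. Suppose $\log\Phi$ is known below degree $d$. Its degree-$d$ part $\varphi$ enters the degree-$d$ part of the logarithm of (2) only through $\varphi^{0,1,2}-\varphi^{0,2,1}$. In degree two this is $2\nu\,\omega^{0,1,2}$, and we can divide by $2$. In degree three the plan stops. The element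
$$u=[t_{01}-t_{02},\ \omega^{0,1,2}]$$
is unchanged by $1\leftrightarrow2$, since both entries change sign. It is not zero: with $c=t_{01}+t_{02}+t_{12}$ central, $t_{01}-t_{02}=2t_{01}+t_{12}-c$, so $u=[2t_{01}+t_{12},[t_{01},t_{12}]]$, which is nonzero in the free Lie algebra on $t_{01},t_{12}$. Adding a multiple of $u$ (relabeled) to $\varphi$ does not change the degree-three part of (2). So in degree three (2) does not determine $\varphi$. It also need not have a solution, since $\varphi^{0,1,2}-\varphi^{0,2,1}$ always changes sign under $1\leftrightarrow2$ and the degree-three part to be matched must then do so too.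

The way around is to ask what (H1) says about a $\Phi$ that does come with (2). Relabeled by $1,2,3\mapsto0,1,2$, (H1) reads
$$e^{\mu(t_{02}+t_{12})/2}=\Phi^{0,1,2}\,e_{12}\,(\Phi^{0,2,1})^{-1}\;e_{02}\,\Phi^{2,0,1},$$
and the first three factors on the right are $B\,e_{12}$ by (2). So $B^{0,1,2}e_{12}e_{02}\Phi^{2,0,1}=e^{\mu(t_{02}+t_{12})/2}$: here $\Phi$ occurs once, and can be solved for. We take this as the definition of $\Phi$ for every $B$, and then derive the associator equations from (T) and (R).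

**Definition (the correspondence $B\leftrightarrow\Phi$).** Fix $\mu\in A$. For $B\in E_{\{0,1,2\}}$ let $\Phi\in E_{\{1,2,3\}}$ be given by
$$B^{0,1,2}\,e_{12}\,e_{02}\,\Phi^{2,0,1}=e^{\mu(t_{02}+t_{12})/2}.\tag{3}$$
The degree-one parts of $e_{12}e_{02}$ and of the right side cancel, so $B\in E$ exactly when $\Phi\in E$, and (3) is a bijection $E_{\{0,1,2\}}\to E_{\{1,2,3\}}$.

In degree two, with $[t_{12},t_{02}]=\omega^{0,1,2}=\omega^{2,0,1}$, (3) says $\lambda+\nu+\mu^2/8=0$. This agrees with $\lambda=-\mu^2/12$, $\nu=-\mu^2/24$.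

Write $e_{ac+bc}=e^{\mu(t_{ac}+t_{bc})/2}$. Relabeling (3), for distinct $a,b,c$,
$$B^{a,b,c}\,e_{bc}\,e_{ac}\,\Phi^{c,a,b}=e_{ac+bc}.\tag{4}$$
Since $t_{ab}$ commutes with $t_{ac}+t_{bc}$, $e_{ac+bc}$ commutes with $e_{ab}$, and $e_{ab}\,e_{ac+bc}=z:=e^{\mu(t_{ab}+t_{bc}+t_{ac})/2}$ is central in $\exp\widehat{\mathfrak t}_{\{a,b,c\}}$.

## 6. The relation (T) is the antisymmetry of $\Phi$

Throughout Sections 6–8, $B\in E_{\{0,1,2\}}$ and $\Phi\in E_{\{1,2,3\}}$ are related by (3).

**Proposition 9.** If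
$$\Phi^{a,b,c}\,\Phi^{c,b,a}=1,\tag{AS}$$
then (T) holds. If $\mu$ is a non-zero-divisor, (T) implies (AS).

*Proof.* **Step 1: rewrite $Y=S_1TS_1$ in terms of $\Phi$.** We have $Y=B^{0,1,2}e_{12}\,e^{\mu t_{02}}\,B^{0,2,1}e_{12}$, and (T) says $TY=YT$. By (4) with $(a,b,c)=(0,1,2)$ and $(0,2,1)$,
$$B^{0,1,2}e_{12}e_{02}=e_{02+12}(\Phi^{2,0,1})^{-1},\qquad B^{0,2,1}e_{12}=e_{01+12}(\Phi^{1,0,2})^{-1}e_{01}^{-1}.$$
Split $e^{\mu t_{02}}=e_{02}e_{02}$. Then $Y=e_{02+12}(\Phi^{2,0,1})^{-1}\,e_{02}\,e_{01+12}\,(\Phi^{1,0,2})^{-1}e_{01}^{-1}$. Here $e_{02}e_{01+12}=z$ is central, and $z\,e_{01}^{-1}=e_{02+12}$. So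
$$Y=e_{02+12}\,\Theta^{-1}\,e_{02+12},\qquad\Theta=\Phi^{1,0,2}\Phi^{2,0,1}.$$

**Step 2: reduce (T) to a statement about $\Theta$.** Since $e_{02+12}$ commutes with $T=e^{\mu t_{01}}$, (T) holds if and only if $\Theta$ commutes with $e^{\mu t_{01}}$. If (AS) holds, $\Theta=1$ and this is clear.

**Step 3: show that $\Theta=1$ is forced.** Let $\mu$ be a non-zero-divisor and assume (T). By Lemma 7, $[t_{01},\log\Theta]=0$; by Lemma 6, $\log\Theta\in At_{01}+A(t_{02}+t_{12})$ lies in degree one. But $\Theta\in E_{\{0,1,2\}}$. So $\Theta=1$, which is (AS) after relabeling. $\square$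

Some hypothesis on $\mu$ is needed in the second half: for $\mu=0$ we have $T=1$, and (T) reads $S_1^2=S_1^2$, which says nothing.

## 7. Deleting the pole turns (R) into the hexagon

**Proposition 10.** (R) implies (H1), for any $\mu\in A$.

*Proof.* **Step 1: delete $0$, to get an equation on three labels.** Deleting $0$ commutes with $S_3$, so it induces a homomorphism $G_3\to\exp\widehat{\mathfrak t}_{\{1,2,3\}}\rtimes S_3$. It sends $B^{0,1,2}$ to $1$: the logarithm has degree $\ge2$ and lands in $\widehat{\mathfrak t}_{\{1,2\}}=At_{12}$, which is of degree one. It sends $B^{01,2,3}$ to $B^{1,2,3}$, because $t_{02}+t_{12}\mapsto t_{12}$ and $t_{03}+t_{13}\mapsto t_{13}$. So $S_1\mapsto e_{12}(1\,2)$ and $S_2\mapsto B^{1,2,3}e_{23}(2\,3)$. The permutation $(1\,2)(2\,3)$ sends $1,2,3$ to $2,3,1$, and $(2\,3)(1\,2)$ sends $1,2,3$ to $3,1,2$. Moving permutations to the right, (R) becomes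
$$e_{12}\,B^{2,1,3}e_{13}\,e_{23}=B^{1,2,3}e_{23}\,e_{13}\,B^{3,1,2}e_{12}.$$

**Step 2: eliminate $B$.** By (4) with $(a,b,c)=(2,1,3),(1,2,3),(3,1,2)$,
$$B^{2,1,3}e_{13}e_{23}=e_{13+23}(\Phi^{3,2,1})^{-1},\quad B^{1,2,3}e_{23}e_{13}=e_{13+23}(\Phi^{3,1,2})^{-1},\quad B^{3,1,2}e_{12}=e_{12+23}(\Phi^{2,3,1})^{-1}e_{23}^{-1}.$$
On the left, $e_{12}$ commutes with $e_{13+23}$. Canceling $e_{13+23}$ gives
$$e_{12}(\Phi^{3,2,1})^{-1}=(\Phi^{3,1,2})^{-1}\,e_{12+23}\,(\Phi^{2,3,1})^{-1}e_{23}^{-1},$$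
that is, $e_{12+23}=\Phi^{3,1,2}\,e_{12}\,(\Phi^{3,2,1})^{-1}\,e_{23}\,\Phi^{2,3,1}$. This is (H1) relabeled by $1,2,3\mapsto3,1,2$. $\square$

**Lemma 11.** (a) (H1) holds if and only if (2) holds. In this case
$$S_1=\Phi^{0,1,2}\,e_{12}(1\,2)\,(\Phi^{0,1,2})^{-1},\qquad S_2=\Phi^{01,2,3}\,e_{23}(2\,3)\,(\Phi^{01,2,3})^{-1}.\tag{5}$$
(b) If (AS) holds, then (H1) and (H2) are equivalent.

*Proof.* (a) Relabeled to $0,1,2$, (H1) is $e_{02+12}=\Phi^{0,1,2}e_{12}(\Phi^{0,2,1})^{-1}e_{02}\Phi^{2,0,1}$. By (3) its left side is $B\,e_{12}e_{02}\Phi^{2,0,1}$. Canceling $e_{02}\Phi^{2,0,1}$, (H1) is equivalent to $B\,e_{12}=\Phi^{0,1,2}e_{12}(\Phi^{0,2,1})^{-1}$, which is (2). Multiplying by $(1\,2)$ and using $(\Phi^{0,2,1})^{-1}(1\,2)=(1\,2)(\Phi^{0,1,2})^{-1}$ gives the formula for $S_1$. The cabling $0,1,2\mapsto01,2,3$, with $(1\,2)$ going to $(2\,3)$, gives the formula for $S_2$.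

(b) By (AS), $(\Phi^{1,2,3})^{-1}=\Phi^{3,2,1}$, $\Phi^{2,1,3}=(\Phi^{3,1,2})^{-1}$ and $(\Phi^{2,3,1})^{-1}=\Phi^{1,3,2}$. So (H2) reads $e_{12+13}=\Phi^{3,2,1}e_{12}(\Phi^{3,1,2})^{-1}e_{13}\Phi^{1,3,2}$, which is (H1) relabeled by $1\leftrightarrow3$. $\square$

## 8. The pentagon defect and its two commutation relations

Put
$$U^{a,b,c,d}=\Phi^{ab,c,d}\,\Phi^{a,b,cd},\qquad V^{a,b,c,d}=\Phi^{a,b,c}\,\Phi^{a,bc,d}\,\Phi^{b,c,d},\qquad P^{a,b,c,d}=(U^{a,b,c,d})^{-1}V^{a,b,c,d}.$$
The pentagon is $P=1$. Put $s=e_{23}(2\,3)$.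

**Proposition 12.** Assume (AS) and (H1). If the pentagon holds, then (R) holds. If $\mu$ is a non-zero-divisor, (R) implies the pentagon.

*Proof.* **Step 1: show that (R) holds if and only if $P^{1,0,2,3}$ commutes with $s$.** Relation (R) is equivalent to $\mathrm{Ad}(S_1S_2)S_1=S_2$. We compute the left side. By (4) and (AS), $B^{0,1,2}e_{12}=e_{02+12}(\Phi^{2,0,1})^{-1}e_{02}^{-1}=e_{02+12}\Phi^{1,0,2}e_{02}^{-1}$. So, using the cabling $0,1,2\mapsto01,2,3$ for the second formula,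
$$S_1=e_{02+12}\,\Phi^{1,0,2}\,e_{02}^{-1}(1\,2),\qquad S_2=E_3\,\Phi^{2,01,3}\,e^{-\mu(t_{03}+t_{13})/2}(2\,3),\qquad E_3=e^{\mu(t_{03}+t_{13}+t_{23})/2}.$$
Three facts simplify the product:
- $E_3$ commutes with $\exp\widehat{\mathfrak t}_{\{0,1,2\}}$ (Lemma 3(a) for the block $\{0,1,2\}$) and is fixed by $(1\,2)$;
- $t_{02}$ commutes with $\Phi^{1,02,3}$, since $0,2$ lie in one block;
- $t_{02}$ commutes with $t_{03}+t_{23}$.

Let $\pi=(1\,2)(2\,3)$ and $w=e^{\mu(t_{02}+t_{03}+t_{23})/2}$. Moving $(1\,2)$ to the right, then $E_3$ to the left and $e_{02}^{-1}$ to the right,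
$$S_1S_2=e_{02+12}\,\Phi^{1,0,2}\,e_{02}^{-1}\,E_3\,\Phi^{1,02,3}\,e^{-\mu(t_{03}+t_{23})/2}\,\pi=E_3\,e_{02+12}\,\Phi^{1,0,2}\,\Phi^{1,02,3}\,w^{-1}\,\pi .$$
Since $t_{03}+t_{13}+t_{23}$ commutes with $t_{02}+t_{12}$, the prefactor is $E_3e_{02+12}=e^{\mu(c-t_{01})/2}$ with $c=\sum_{0\le i<j\le3}t_{ij}$. As $c$ is central and $S_3$-invariant, $e^{\mu c/2}$ is central in $G_3$ and disappears under $\mathrm{Ad}$.

Next, $\pi$ sends $1,2,3$ to $2,3,1$, so (5) gives $\pi S_1\pi^{-1}=\mathrm{Ad}(\Phi^{0,2,3})s$. This commutes with $w$, because $w$ is central in $\exp\widehat{\mathfrak t}_{\{0,2,3\}}$ and fixed by $(2\,3)$. So $w^{-1}$ disappears as well, and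
$$\mathrm{Ad}(S_1S_2)S_1=\mathrm{Ad}\bigl(e^{-\mu t_{01}/2}\,\Phi^{1,0,2}\,\Phi^{1,02,3}\,\Phi^{0,2,3}\bigr)s=\mathrm{Ad}\bigl(e^{-\mu t_{01}/2}\,V^{1,0,2,3}\bigr)s .$$
By (5), $S_2=\mathrm{Ad}(\Phi^{01,2,3})s$. So (R) is equivalent to
$$\mathrm{Ad}(V^{1,0,2,3})s=\mathrm{Ad}(e^{\mu t_{01}/2}\,\Phi^{01,2,3})s=\mathrm{Ad}(\Phi^{01,2,3})s,$$
the last equality because $t_{01}$ commutes with $\Phi^{01,2,3}$ and with $s$. Finally $\Phi^{1,0,23}$ commutes with $s$: it commutes with $t_{23}$ by Lemma 3(a), and $(2\,3)$ fixes it. Hence $\mathrm{Ad}(\Phi^{01,2,3})s=\mathrm{Ad}(\Phi^{10,2,3}\Phi^{1,0,23})s=\mathrm{Ad}(U^{1,0,2,3})s$. So (R) is equivalent to $\mathrm{Ad}(V^{1,0,2,3})s=\mathrm{Ad}(U^{1,0,2,3})s$, that is, to $P^{1,0,2,3}$ commuting with $s$. In particular the pentagon implies (R).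

Commuting with $s$ is far from being $1$: with $\kappa$ the cabling $2\mapsto23$, every $\exp\kappa(y)$ with $y\in\widehat{\mathfrak t}_{\{0,1,2\}}$ commutes with $t_{23}$ and is fixed by $(2\,3)$, hence commutes with $s$. One more condition on $P$ is needed. It comes from (AS): reversing the order of the four labels essentially inverts $P$, and carries the condition at the right end, $t_{23}$, to one at the left end, $t_{01}$. From now on assume (R) and that $\mu$ is a non-zero-divisor.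

**Step 2: turn Step 1 into two commutation relations in the Lie algebra.** $P^{1,0,2,3}$ commutes with $s^2=e^{\mu t_{23}}$, so $[\log P^{1,0,2,3},t_{23}]=0$ by Lemma 7. Every permutation of $\{0,1,2,3\}$, including those that move $0$, induces an automorphism of $\mathfrak t_{\{0,1,2,3\}}$. Applying $0\leftrightarrow1$, and then $i\mapsto3-i$,
$$[\log P,t_{23}]=0,\qquad[\log P^{3,2,1,0},t_{01}]=0,\qquad\text{where }P:=P^{0,1,2,3}.$$

**Step 3: express $P^{3,2,1,0}$ through $P$.** Write $U=U^{0,1,2,3}$ and $V=V^{0,1,2,3}$. By (AS), and (AS) cabled,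
$$U^{3,2,1,0}=\Phi^{32,1,0}\,\Phi^{3,2,10}=(\Phi^{0,1,23})^{-1}(\Phi^{01,2,3})^{-1}=U^{-1},$$
$$V^{3,2,1,0}=\Phi^{3,2,1}\,\Phi^{3,21,0}\,\Phi^{2,1,0}=(\Phi^{1,2,3})^{-1}(\Phi^{0,12,3})^{-1}(\Phi^{0,1,2})^{-1}=V^{-1}.$$
So $P^{3,2,1,0}=UV^{-1}=UP^{-1}U^{-1}$, and $\log P^{3,2,1,0}=-\mathrm{Ad}(U)\log P$. The second relation of Step 2 becomes: $\log P$ commutes with $\mathrm{Ad}(U^{-1})t_{01}$. As $U^{-1}=(\Phi^{0,1,23})^{-1}(\Phi^{01,2,3})^{-1}$ and $\Phi^{01,2,3}$ commutes with $t_{01}$, this element is $\mathrm{Ad}((\Phi^{0,1,23})^{-1})t_{01}$.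

**Step 4: intersect the two centralizers.** By the first relation of Step 2 and Lemma 6 (with $i=2$, $j=3$), $\log P=\alpha t_{23}+\kappa(y)$ with $\alpha\in A$, $y\in\widehat{\mathfrak t}_{\{0,1,2\}}$, and $\kappa$ the cabling $2\mapsto23$. Now
$$\mathrm{Ad}\bigl((\Phi^{0,1,23})^{-1}\bigr)t_{01}=\kappa\bigl(\mathrm{Ad}((\Phi^{0,1,2})^{-1})t_{01}\bigr)$$
commutes with $t_{23}$ (Lemma 3(a)) and with $\log P$ (Step 3), hence with $\kappa(y)$. Since $\kappa$ is injective, $y$ commutes with $\mathrm{Ad}((\Phi^{0,1,2})^{-1})t_{01}$; equivalently, $\mathrm{Ad}(\Phi^{0,1,2})y$ commutes with $t_{01}$. By Lemma 6 again,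
$$y=\mathrm{Ad}\bigl((\Phi^{0,1,2})^{-1}\bigr)\bigl(\beta t_{01}+\gamma(t_{02}+t_{12})\bigr),\qquad\beta,\gamma\in A.$$

**Step 5: read off degree one.** Three scalars are left. $\mathrm{Ad}$ does not change lowest-degree parts, so the degree-one part of $\log P$ is
$$\alpha t_{23}+\beta t_{01}+\gamma(t_{02}+t_{03}+t_{12}+t_{13}).$$
But $\Phi\in E$, so $P\in E$ and this vanishes. The $t_{ij}$ are linearly independent, so $\alpha=\beta=\gamma=0$. Hence $\log P=0$ and $P=1$. $\square$

## 9. Every associator is antisymmetric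

To go from associators to braidors by Propositions 9 and 12 we need (AS) as a consequence of the three associator equations, and also that $\Phi$ has no degree-one part.

**Lemma 13.** If $\Phi\in\mathrm{Ass}_\mu$ ($\mu\in A$ arbitrary), then $\Phi\in E_{\{1,2,3\}}$ and (AS) holds.

*Proof.* **Step 1: kill degree one with the pentagon.** Let $\alpha t_{12}+\beta t_{23}+\gamma t_{13}$ be the degree-one part of $\log\Phi$. The degree-one parts of the two sides of (Pent) are
$$\alpha(t_{13}+t_{23})+\beta t_{34}+\gamma(t_{14}+t_{24})+\alpha t_{12}+\beta(t_{23}+t_{24})+\gamma(t_{13}+t_{14}),$$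
$$\alpha t_{12}+\beta t_{23}+\gamma t_{13}+\alpha(t_{12}+t_{13})+\beta(t_{24}+t_{34})+\gamma t_{14}+\alpha t_{23}+\beta t_{34}+\gamma t_{24}.$$
The coefficients of $t_{12},t_{34},t_{14}$ give $\alpha=2\alpha$, $\beta=2\beta$, $2\gamma=\gamma$. So all three vanish.

**Step 2: see (H2) as (H1) for the reversed inverse.** Put $\Psi^{1,2,3}=(\Phi^{3,2,1})^{-1}$; (AS) says $\Psi=\Phi$. Relabeling (H2) by $1\leftrightarrow3$,
$$e_{13+23}=(\Phi^{3,2,1})^{-1}\,e_{23}\,\Phi^{2,3,1}\,e_{13}\,(\Phi^{2,1,3})^{-1}=\Psi^{1,2,3}\,e_{23}\,(\Psi^{1,3,2})^{-1}\,e_{13}\,\Psi^{3,1,2}.$$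
So $\Psi$ satisfies (H1), as $\Phi$ does.

**Step 3: show that the first difference between $\Psi$ and $\Phi$ vanishes.** Suppose $\Psi\ne\Phi$ and let $\delta\neq0$ be the lowest-degree part of $\log\Psi-\log\Phi$, in degree $d$. Passing from $\Phi$ to $\Psi$ changes the degree-$d$ part of the logarithm of the right side of (H1) only linearly, since BCH brackets involving $\delta$ have higher degree. The left side does not change. Hence
$$\delta^{1,2,3}-\delta^{1,3,2}+\delta^{3,1,2}=0.$$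
From $\log\Psi^{3,2,1}=-\log\Phi^{1,2,3}$ and $\log\Phi^{3,2,1}=-\log\Psi^{1,2,3}$ we get $\log\Psi^{3,2,1}-\log\Phi^{3,2,1}=\log\Psi^{1,2,3}-\log\Phi^{1,2,3}$, so $\delta^{3,2,1}=\delta^{1,2,3}$. Thus $\delta^{a,b,c}=:\delta_b$ depends only on the middle label, and the relation reads $\delta_2-\delta_3+\delta_1=0$. Exchanging the labels $2$ and $3$ gives $\delta_3-\delta_2+\delta_1=0$. Adding, $2\delta_1=0$. So $\delta_1=0$, and by relabeling $\delta=0$, a contradiction. $\square$

## 10. Proof of Theorem 1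

Let $\mu$ be a non-zero-divisor, and let $\mathrm{Br}_\mu$ be the set of $B\in E_{\{0,1,2\}}$ satisfying (T) and (R). By Lemma 8, for $\mu\in A^\times$ these are exactly the $B$ with $(\mu,B)\in\mathrm{BRAID}$. We show that formula (2) defines a bijection $\mathrm{Ass}_\mu\to\mathrm{Br}_\mu$ with inverse given by (3).

**Step 1: every $B\in\mathrm{Br}_\mu$ comes from an associator.** Define $\Phi\in E_{\{1,2,3\}}$ by (3). Proposition 9 turns (T) into (AS). Proposition 10 turns (R) into (H1). By Lemma 11(b), (H2) holds. Proposition 12 turns (R) into the pentagon. So $\Phi\in\mathrm{Ass}_\mu$, and by Lemma 11(a) $B$ is given by (2).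

**Step 2: every associator gives an element of $\mathrm{Br}_\mu$, injectively.** Let $\Phi\in\mathrm{Ass}_\mu$ and define $B$ by (2). By Lemma 13, $\Phi\in E$ and (AS) holds. In degree one the right side of (2) contributes $\frac\mu2t_{12}-\frac\mu2t_{12}=0$, so $B\in E_{\{0,1,2\}}$. Substituting (2) into (H1) relabeled to $0,1,2$ gives (3), as in Section 5. So $\Phi$ is determined by $\mu$ and $B$, and the map is injective. Since $B$ and $\Phi$ are related by (3), Propositions 9 and 12 apply: (AS) gives (T), and (AS), (H1) and the pentagon give (R). So $B\in\mathrm{Br}_\mu$.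

Taking the union over $\mu\in A^\times$, $C$ is well defined and bijective, and solving (3) for $\Phi^{2,0,1}$ gives the formula in Theorem 1. $\blacksquare$

## 11. Degree-one terms: twisting and the proof of Theorem 2

Let $\mu$ be a non-zero-divisor. By Lemma 8, conditions (1) and (2) of Theorem 2 are equivalent to each other and to the pair (T), (R). It remains to understand solutions $B$ with a degree-one part. They arise from the others by a conjugation: for $\alpha\in A$ put
$$B_{(\alpha)}=e^{\alpha t_{01}}\,B\,e_{12}\,e^{-\alpha t_{02}}\,e_{12}^{-1}.$$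
Then $(B_{(\alpha)})_{(\alpha')}=B_{(\alpha+\alpha')}$, and the degree-one part of $\log B_{(\alpha)}$ is that of $\log B$ plus $\alpha(t_{01}-t_{02})$.

**Lemma 14.** If $B$ satisfies (2) of Theorem 2, so does $B_{(\alpha)}$.

*Proof.* Let $\rho_n:B_{1,n}\to G_n$ be the homomorphism for $B$. The plan is to conjugate $\rho_n$ by an element that fixes the image of $\tau$ and turns $B$ into $B_{(\alpha)}$. Let
$$\varepsilon_i=\sum_{0\le j<i}t_{ji},\qquad F_n=\exp\Bigl(-\alpha\sum_{i=1}^n i\,\varepsilon_i\Bigr),\qquad\rho_n'=F_n\,\rho_n\,F_n^{-1}.$$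
(For example, $\varepsilon_1=t_{01}$ and $\varepsilon_2=t_{02}+t_{12}$.) By Lemma 3(a), $\varepsilon_i$ commutes with $\mathfrak t_{\{0,\dots,i-1\}}$, which contains $\varepsilon_j$ for $j<i$. So the $\varepsilon_i$ commute with each other.

**Step 1: the image of $\tau$.** All $\varepsilon_i$ commute with $\varepsilon_1=t_{01}$, so $\rho_n'(\tau)=e^{\mu t_{01}}$.

**Step 2: reduce conjugation of $\rho_n(\sigma_i)$ to one factor.** If $j>i+1$, then $\varepsilon_j$ commutes with $\mathfrak t_{\{0,\dots,i+1\}}$ and is fixed by $(i\ \,i{+}1)$, so it commutes with $\rho_n(\sigma_i)$. If $j<i$, then $\varepsilon_j\in\mathfrak t_{\{0,\dots,i-1\}}$ involves only labels of the first block of $B^{\{0,\dots,i-1\},i,i+1}$, so it commutes with $\rho_n(\sigma_i)$ as well. For the two remaining terms write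
$$i\,\varepsilon_i+(i+1)\,\varepsilon_{i+1}=(i+1)(\varepsilon_i+\varepsilon_{i+1})-\varepsilon_i .$$
Here $\varepsilon_i+\varepsilon_{i+1}$ is the image of the central element $t_{01}+t_{02}+t_{12}$ under the cabling $0,1,2\mapsto\{0,\dots,i-1\},i,i+1$, and it is fixed by $(i\ \,i{+}1)$. So it commutes with $\rho_n(\sigma_i)$. Since the $\varepsilon_j$ commute with each other, $F_n$ acts on $\rho_n(\sigma_i)$ as $e^{\alpha\varepsilon_i}$ does.

**Step 3: identify the result.** The cabling carries $t_{01}$ to $\varepsilon_i$ and $t_{02}$ to $\varepsilon_i'=\sum_{j<i}t_{j,i+1}$, which is the image of $\varepsilon_i$ under $(i\ \,i{+}1)$. Hence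
$$\rho_n'(\sigma_i)=e^{\alpha\varepsilon_i}\,B^{\{0,\dots,i-1\},i,i+1}\,e_{i,i+1}\,e^{-\alpha\varepsilon_i'}\,(i\ \,i{+}1)=B_{(\alpha)}^{\{0,\dots,i-1\},i,i+1}\,e_{i,i+1}\,(i\ \,i{+}1).$$
So $\rho_n'$ is a homomorphism extending (1) for $B_{(\alpha)}$. $\square$

*Proof of Theorem 2.*

**Step 1: (3) implies (2).** Let $\Phi\in\mathrm{Ass}_\mu$ and $B_0=\Phi^{0,1,2}e_{12}(\Phi^{0,2,1})^{-1}e_{12}^{-1}$. By Section 10, $B_0\in\mathrm{Br}_\mu$, so it satisfies (2) by Lemma 8. The element in (3) is $(B_0)_{(\alpha)}$, so it satisfies (2) by Lemma 14.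

**Step 2: (2) implies (3); constrain the degree-one part.** Let $pt_{01}+qt_{02}+rt_{12}$ be the degree-one part of $\log B$. By (T), $Y=S_1TS_1=B^{0,1,2}e_{12}\,e^{\mu t_{02}}\,B^{0,2,1}e_{12}$ commutes with $e^{\mu t_{01}}$. By Lemmas 7 and 6, $\log Y\in At_{01}+A(t_{02}+t_{12})$, so its coefficients at $t_{02}$ and $t_{12}$ agree:
$$q+\mu+p=2r+\mu .$$
Next, (R) reads
$$B^{0,1,2}e_{12}\,B^{02,1,3}e_{13}\,B^{0,2,3}e_{23}=B^{01,2,3}e_{23}\,B^{0,1,3}e_{13}\,B^{03,1,2}e_{12}.$$
We compare coefficients of $t_{13}$ in degree one. On the left, $B^{02,1,3}$ contributes $r$ and $e_{13}$ contributes $\frac\mu2$. On the right, $B^{01,2,3}$ contributes $q$ (from $q(t_{03}+t_{13})$), $B^{0,1,3}$ contributes $r$, $e_{13}$ contributes $\frac\mu2$, and $B^{03,1,2}$ contributes $p$ (from $p(t_{01}+t_{31})$). So $r+\frac\mu2=q+r+p+\frac\mu2$, that is, $p+q=0$. Then $2r=p+q=0$, so $r=0$, and the degree-one part is $p(t_{01}-t_{02})$.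

**Step 3: (2) implies (3); untwist.** By Lemma 14, $B_{(-p)}$ satisfies (2), and its logarithm has degree-one part $0$, so $B_{(-p)}\in\mathrm{Br}_\mu$. By Section 10, $B_{(-p)}=\Phi^{0,1,2}e_{12}(\Phi^{0,2,1})^{-1}e_{12}^{-1}$ with $\Phi\in\mathrm{Ass}_\mu$. So $B=(B_{(-p)})_{(p)}$ has the form (3) with $\alpha=p$.

**Step 4: uniqueness.** In (3), $\Phi\in E$ by Lemma 13, so the degree-one part of $\log B$ is $\alpha(t_{01}-t_{02})$. Hence $\alpha$ is determined by $B$, and $B\in E_{\{0,1,2\}}$ if and only if $\alpha=0$. Then $B_{(-\alpha)}=\Phi^{0,1,2}e_{12}(\Phi^{0,2,1})^{-1}e_{12}^{-1}$ determines $\Phi$ through (3) of Section 5, as shown in Section 10. Thus $(\alpha,\Phi)\mapsto B$ is a bijection from $A\times\mathrm{Ass}_\mu$ onto the set of solutions, and by Lemma 8 these are already cut out by the case $n=3$. $\blacksquare$
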